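# Two harmonic maps with one dilatation: non-uniqueness in a polygon

Throughout, $U$ is the open unit disk and $H(U)$ is the set of functions analytic on $U$.

## 1. Conformal maps must fill the domain

Let $\Omega$ be a bounded simply connected domain in $\mathbb C$ with locally connected boundary, and let $w_0\in\Omega$. We study univalent functions $f$ on $U$ with four properties.

* (i) $f(0)=w_0$, $f_z(0)>0$ and $f(U)\subset\Omega$.
* (ii) There is a countable set $E\subset\partial U$ such that the unrestricted limits $f^*(e^{it})=\lim_{z\to e^{it}}f(z)$ exist on $\partial U\setminus E$ and lie on $\partial\Omega$.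
* (iii) The functions $f^*_-(e^{it})=\operatorname{ess\,lim}_{s\uparrow t}f^*(e^{is})$ and $f^*_+(e^{it})=\operatorname{ess\,lim}_{s\downarrow t}f^*(e^{is})$ exist on $\partial U$.
* (iv) The cluster set of $f$ at $e^{it}$ is the line segment from $f_-^*(e^{it})$ to $f_+^*(e^{it})$.

An *unrestricted* limit is one along all $z\in U$, $z\to e^{it}$, with no condition on the approach. An *essential* limit ignores a set of measure zero. The *cluster set* of $f$ at $\zeta\in\partial U$ is the set of all limits of $f(z_n)$ with $z_n\in U$, $z_n\to\zeta$. For example, let $\varpi$ be the bounded harmonic function with boundary values $1$ on the upper half circle and $0$ on the lower one. At $\zeta=1$ its one-sided limits are $0$ and $1$. For small $r>0$ the set $\varpi(U\cap B(1,r))$ is connected, lies in $(0,1)$ and has infimum $0$ and supremum $1$, so it is $(0,1)$. Hence the cluster set at $1$ is $[0,1]$, a segment as in (iv).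

We use two textbook facts about the Poisson integral $u$ of a bounded measurable function $u^*$ on $\partial U$. If $u^*$ has the same essential limit $c$ from both sides at $\zeta$, then $u(z)\to c$ as $z\to\zeta$ without restriction; on an open arc where $u^*$ is continuous the convergence to $u^*$ is uniform on compact subarcs. And a bounded analytic function is the Poisson integral of its boundary function.

**Proposition 1.** There is at most one analytic univalent $f$ with properties (i)–(iv).

**Proof.** *No jumps.* Fix $\zeta\in\partial U$ and put $\alpha=f^*_-(\zeta)$, $\beta=f^*_+(\zeta)$. The function $p=(f-\alpha)(f-\beta)$ is bounded and analytic, so it is the Poisson integral of $(f^*-\alpha)(f^*-\beta)$, which has essential limit $0$ at $\zeta$ from both sides. Hence $p(z)\to0$ as $z\to\zeta$, and the cluster set of $f$ at $\zeta$ is contained in $\{\alpha,\beta\}$. By (iv) it is the whole segment from $\alpha$ to $\beta$. So $\alpha=\beta$.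

*The image is $\Omega$.* All cluster sets are now single points, so $f$ extends continuously to $\overline U$. Since $\partial U\setminus E$ is dense and $\partial\Omega$ is closed, $f(\partial U)\subset\partial\Omega$. Therefore $\overline{f(U)}\cap\Omega=(f(U)\cup f(\partial U))\cap\Omega=f(U)$. The set $f(U)$ is open, and closed relative to the connected set $\Omega$, so $f(U)=\Omega$.

*Uniqueness.* If $f,F$ are two such maps, $F^{-1}\circ f$ is a conformal automorphism of $U$ that fixes $0$ and has positive derivative there. By the Schwarz lemma it is the identity. $\square$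

The proof has two pillars: $f$ cannot jump on the boundary, and so the image is all of $\Omega$. What changes if analytic functions are replaced by harmonic mappings?

## 2. Harmonic mappings with prescribed dilatation

A sense-preserving harmonic mapping $f=h+\overline g$ on $U$ ($h,g$ analytic) has *second dilatation* $a=g'/h'\in H(U)$ with $|a|<1$. Since $f_z=h'$ and $f_{\bar z}=\overline{g'}$, these mappings are exactly the solutions of
$$\overline{f_{\overline z}(z)}=a(z)f_z(z),\qquad a\in H(U),\ |a|<1\text{ on }U. \tag{1}$$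
For example, $f(z)=z+\tfrac12\bar z^2$ has $h'=1$, $g'=z$, so $a(z)=z$. The case $a\equiv0$ is the analytic case of Section 1. The following existence theorem is known.

**Theorem 2.9.** Let $\Omega$ be a bounded simply connected domain of $\mathbb C$ whose boundary is locally connected. Let $a\in H(U)$ with $|a|<1$ on $U$, and choose $w_0\in\Omega$. Then there exists a univalent solution $f$ of (1) with properties (i)–(iv).

It is also known that if $\partial\Omega$ is smooth enough, and $f$ and $F$ both satisfy the conclusions of Theorem 2.9 with $f_z(0)=F_z(0)$, then $f=F$. Open problem 2.5 (from http://dlibra.umcs.lublin.pl//Content/30537/PDF/czas4050_48_1994_3.pdf) asks to prove or disprove that for *every* triple $(\Omega,a,w_0)$ as in Theorem 2.9 there is exactly one univalent solution with (i)–(iv). Proposition 1 gives uniqueness for $a\equiv0$. In general uniqueness is false.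

**Theorem A.** Let $a(z)=\dfrac{z(2z^3+i)}{2-iz^3}$ (a finite Blaschke product of degree $4$) and $w_0=0$. There is a simple closed polygon with interior $\Omega\ni0$ such that (1) has two distinct univalent solutions with properties (i)–(iv). One maps $U$ onto $\Omega$; the other maps $U$ onto the interior of a convex hexagon, which is a proper subset of $\Omega$; all six vertices of the hexagon lie on $\partial\Omega$.

**Theorem B.** There are a Blaschke product $a$ of degree $4$ and a bounded Jordan domain $\Omega\ni0$ such that, for $w_0=0$, there is a family $F_s$ $(0\le s\le s_1,\ s_1>0)$ of pairwise distinct univalent solutions of (1) with properties (i)–(iv).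

Theorem A alone settles the problem; Theorem B is a strengthening.

## 3. Step functions on the circle and polygons

The first pillar falls at once: the Poisson integral of a step function jumps, and its image can be a polygon. Let $N\ge3$, $t_1<\dots<t_N<t_1+2\pi$, $t_{N+1}=t_1+2\pi$, $\zeta_k=e^{it_k}$. Let $b_1,\dots,b_N\in\mathbb C$, $b_0=b_N$, and $e_k=b_k-b_{k-1}\neq0$. Let $f=h+\overline g$ be the Poisson integral of the function $f^*$ equal to $b_k$ on the arc $(t_k,t_{k+1})$.

**The derivatives.** For $n\ne0$ the Fourier coefficients of $f^*$ are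
$$c_n=\frac1{2\pi}\sum_{k=1}^N b_k\int_{t_k}^{t_{k+1}}e^{-int}\,dt=\frac1{2\pi in}\sum_{k=1}^N b_k(\zeta_k^{-n}-\zeta_{k+1}^{-n})=\frac1{2\pi in}\sum_{k=1}^Ne_k\zeta_k^{-n}.$$
Since $h=\sum_{n\ge0}c_nz^n$ and $g=\sum_{n\ge1}\overline{c_{-n}}z^n$, and since $\overline{c_{-n}}=\frac1{2\pi in}\sum\overline{e_k}\zeta_k^{-n}$, summing geometric series gives
$$h'(z)=\frac1{2\pi i}\sum_{k=1}^N\frac{e_k}{\zeta_k-z},\qquad g'(z)=\frac1{2\pi i}\sum_{k=1}^N\frac{\overline{e_k}}{\zeta_k-z}. \tag{2}$$
In particular $h'\not\equiv0$, because it has a pole at each $\zeta_k$. If $g'=ah'$ with a finite Blaschke product $a$ (analytic across $\partial U$), comparing residues at $\zeta_k$ yields a **jump rule**: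
$$\overline{e_k}=a(\zeta_k)\,e_k . \tag{3}$$
So $a$ fixes the line on which the side $e_k$ lies once the time $t_k$ of the jump is known.

**Lemma 1.** Let $f$ be as above. Suppose $g'=ah'$ with $a\in H(U)$, $|a|<1$, and suppose the closed polygon $\Gamma$ with successive vertices $b_1,\dots,b_N$ is simple. Then $f$ is univalent and maps $U$ onto the interior of $\Gamma$. The unrestricted limit of $f$ is $b_k$ at each point of the open arc $(t_k,t_{k+1})$, and the cluster set at $\zeta_k$ is the segment $[b_{k-1},b_k]$.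

**Proof.** **Step 1: boundary behavior.** The statement on open arcs is the first fact of Section 1. At $\zeta_k$, let $I_k$ be the half circle starting at $\zeta_k$ counterclockwise and $\varpi_k$ the Poisson integral of $1_{I_k}$. The function $f^*-e_k1_{I_k}$ equals $b_{k-1}$ on both sides of $\zeta_k$ near $\zeta_k$, so
$$f(z)=b_{k-1}+e_k\varpi_k(z)+o(1)\quad(z\to\zeta_k),\qquad 0<\varpi_k<1. \tag{4}$$
By the example in Section 1 (rotated), the cluster set of $\varpi_k$ at $\zeta_k$ is $[0,1]$. Hence that of $f$ is $[b_{k-1},b_k]$.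

**Step 2: winding numbers of $f$ near $\partial U$.** The aim is to compare $f$ on a circle $|z|=\rho$ with $\Gamma$. Let $w\notin\Gamma$ and $d=\operatorname{dist}(w,\Gamma)>0$. The open $\frac d2$-neighborhood $N_k$ of $[b_{k-1},b_k]$ is convex and omits $w$. By (4) there are $\delta>0$ (less than half of every gap $t_{k+1}-t_k$) and $\rho_0<1$ with $f(\rho e^{it})\in N_k$ for $|t-t_k|\le\delta$, $\rho_0<\rho<1$. By uniform convergence on compact subarcs, after increasing $\rho_0$ we also have $|f(\rho e^{it})-b_k|<\frac d2$ for $t_k+\delta\le t\le t_{k+1}-\delta$. Let $\gamma(t)=b_k$ on $[t_k+\delta,t_{k+1}-\delta]$, and let $\gamma$ be affine from $b_{k-1}$ to $b_k$ on $[t_k-\delta,t_k+\delta]$. Then $\gamma$ parametrizes $\Gamma$. The homotopy $(1-\kappa)f(\rho e^{it})+\kappa\gamma(t)$, $0\le\kappa\le1$, stays in $N_k$ for $|t-t_k|\le\delta$ and in the disc $B(b_k,\frac d2)$ on the remaining intervals, so it avoids $w$. Hence for $\rho_0<\rho<1$ the winding number of $t\mapsto f(\rho e^{it})$ about $w$ is that of $\Gamma$: it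 is $0$ if $w$ is outside $\Gamma$, and a constant $\pm1$ if $w$ is inside.

**Step 3: local indices are positive.** At $z_0\in U$ write $h-h(z_0)=c(z-z_0)^n(1+o(1))$ with $c\ne0$, $n\ge1$, which is possible as $h'\not\equiv0$. From $g'=ah'$ we get $g-g(z_0)=a(z_0)c(z-z_0)^n+o(|z-z_0|^n)$. Hence
$$f-f(z_0)=c(z-z_0)^n+\overline{a(z_0)c(z-z_0)^n}+o(|z-z_0|^n).$$
Since $|a(z_0)|<1$, the first term dominates on small circles. So $z_0$ is an isolated zero of $f-f(z_0)$, of index $n\ge1$. The winding number of $f$ on a small circle about $z_0$ is also $n\ne0$ about every value close to $f(z_0)$, so such values are attained. Thus $f$ is open.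

**Step 4: counting preimages.** Let $w\notin\Gamma$. All cluster values at $\partial U$ lie on $\Gamma$, so $f^{-1}(w)$ is compact in $U$. Being discrete, it is finite. For $\rho$ close to $1$ the winding number of Step 2 equals the sum of the indices of the preimages, each at least $1$. So outside points have no preimage. For inside points the sum is $\pm1$ and nonnegative, so it is $+1$, and there is exactly one preimage. Finally, if $f(z_0)\in\Gamma$ for some $z_0\in U$, openness would produce values outside $\Gamma$, since every point of $\Gamma$ is a limit of outside points; this is a contradiction. So $f$ is a bijection of $U$ onto the interior of $\Gamma$. $\square$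

**A triangle, by hand.** Put $\omega=e^{2\pi i/3}$. For $|\zeta|=1$, expanding in powers of $z$ and using $\sum_{j=0}^2\omega^{j(1-n)}=3$ if $n\equiv1$ modulo $3$ and $0$ otherwise, and similarly for the second sum,
$$\sum_{j=0}^2\frac{\omega^j}{\zeta\omega^j-z}=\frac{3\zeta^2}{\zeta^3-z^3},\qquad \sum_{j=0}^2\frac{\omega^{-j}}{\zeta\omega^j-z}=\frac{3z\zeta}{\zeta^3-z^3}. \tag{5}$$
Take jumps $\omega^j$ at $\omega^j$, $j=0,1,2$. They come from the values $\omega^jb$ with $b=1/(1-\omega^{2})$, because $\omega^jb-\omega^{j-1}b=\omega^j$. By (2) and (5) with $\zeta=1$, $h'=\frac3{2\pi i}\frac1{1-z^3}$ and $g'=zh'$. So $a(z)=z$, and by Lemma 1 $f$ maps $U$ onto an open equilateral triangle $Y$ centered at $0$. As $f_z(0)=\frac{3}{2\pi i}$, the map $F(z)=f(iz)$ has $F_z(0)=if_z(0)>0$ and dilatation $iz$. Now let $\Omega$ be *any* bounded simply connected domain with locally connected boundary that contains $Y$ and has the three vertices of $Y$ on $\partial\Omega$. All limits of $F$ off three points are vertices of $Y$, so (i)–(iv) hold,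 although $F(U)=Y$ may be smaller than $\Omega$.

So the second pillar of Proposition 1 falls too: property (ii) sees only the vertices. This suggests looking for **two polygons, one inside the other, such that all vertices of the smaller one are vertices of the larger one, and both arise from the same dilatation with the same normalization $f_z(0)>0$.**

## 4. Six-fold stars over a regular hexagon

The natural attempt is to take a regular hexagon and glue a small triangle onto each side, all with the same shape, keeping the six vertices. Take $a(z)=z^4$. The rule (3) says that the jump at $\zeta$ is $r\zeta^{-2}$ with $r$ real. Let $\kappa=e^{i\pi/3}$ and let each jump $e=r\zeta^{-2}$ at $\zeta$ be repeated as $\kappa^je$ at $\kappa^j\zeta$. As in (5),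
$$\sum_{j=0}^5\frac{\kappa^j}{\zeta\kappa^j-z}=\frac{6\zeta^5}{\zeta^6-z^6},\qquad\sum_{j=0}^5\frac{\kappa^{-j}}{\zeta\kappa^j-z}=\frac{6z^4\zeta}{\zeta^6-z^6}.$$
Since $e\zeta^5=r\zeta^3=\overline e\,\zeta$, formula (2) gives $g'=z^4h'$ with no further condition, and $h'(0)=\frac3{\pi i}\sum r\zeta^{-3}$, where the sum is over one representative of each orbit of jumps.

The regular hexagon has one orbit: $\zeta=1$, side $1$, so $h'(0)=\frac3{\pi i}$. For the star, replace the side $1$ by two sides
$$-\rho e^{2i\theta}\ \text{ at time } -\theta,\qquad 1+\rho e^{2i\theta}=re^{2i\varphi}\ \text{ at time }-\varphi,$$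
where $\rho>0$, $0<\theta<\frac\pi3$, $r>0$, $2\varphi=\arg(1+\rho e^{2i\theta})\in(0,2\theta)$. Both sides obey (3), and they come in the right order since $-\theta<-\varphi$. Now $h'(0)=\frac3{\pi i}N$ with $N=re^{3i\varphi}-\rho e^{3i\theta}$. From $r\sin2\varphi=\rho\sin2\theta$ we get
$$\operatorname{Im}N=\rho\sin2\theta\left(\frac{\sin3\varphi}{\sin2\varphi}-\frac{\sin3\theta}{\sin2\theta}\right),\qquad\operatorname{Re}N=\rho\sin2\theta\left(\frac{\cos3\varphi}{\sin2\varphi}-\frac{\cos3\theta}{\sin2\theta}\right).$$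
The functions $\frac{\sin3u}{\sin2u}=2\cos u-\frac1{2\cos u}$ and $\frac{\cos3u}{\sin2u}=\frac1{2\sin u}-2\sin u$ are strictly decreasing on $(0,\frac\pi2)$, and $\varphi<\theta$. So $\operatorname{Im}N>0$ and $\operatorname{Re}N>0$: **$f_z(0)$ turns by an angle $\beta\in(0,\frac\pi2)$, for every size and shape of the bump.** To restore $f_z(0)>0$ we must replace $f(z)$ by $f(e^{-i\gamma}z)$, $\gamma=\arg f_z(0)$, and this changes the dilatation to $e^{-4i\gamma}z^4$. For the hexagon and the star these dilatations differ by the factor $e^{-4i\beta}\ne1$. The attempt fails at one real condition, the argument of $f_z(0)$.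

The way out is to give up half of the symmetry. With three-fold symmetry there are *two* kinds of bumps, whose shapes can be chosen independently. We look for a family of choices along which the argument of $f_z(0)$ is pushed first one way and then the other, and use the intermediate value theorem.

## 5. Three-fold symmetric step functions and one linear condition

Let $x\in(0,1)$ and
$$a_x(z)=z\frac{z^3-x}{1-xz^3},\qquad D(t)=e^{it}\,\overline{(e^{3it}-x)}=e^{-2it}-xe^{it},\qquad D(t+\tfrac{2\pi}3)=\omega D(t).$$
Here $a_x$ is a Blaschke product of degree $4$. One checks $\overline{D(t)}=a_x(e^{it})D(t)$, so by (3) a side with jump time $t$ must be a real multiple of $D(t)$; note $|D|\ge1-x>0$. Because $a_x$ has poles at the zeros of $1-xz^3$, the rule (3) alone does not suffice, and one more condition appears.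

**Lemma 2.** Let $t_1<\dots<t_m<t_1+\frac{2\pi}3$ and let $r_1,\dots,r_m\in\mathbb R\setminus\{0\}$ satisfy $\sum r_k=0$. Put $e_k=r_kD(t_k)$, and extend by $t_{k+m}=t_k+\frac{2\pi}3$, $e_{k+m}=\omega e_k$. Let $b_0=(\sum_1^me_k)/(\omega-1)$ and $b_k-b_{k-1}=e_k$, so that $b_m=\omega b_0$ and $b_{k+m}=\omega b_k$. Let $f=h+\overline g$ be the Poisson integral of the step function $f^*$ equal to $b_k$ on $(t_k,t_{k+1})$, $1\le k\le3m$. Then $f(0)=0$, $g'=a_xh'$, $h'\not\equiv0$, and
$$f_z(0)=\frac3{2\pi i}\sum_{k=1}^mr_ke^{-3it_k}. \tag{6}$$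

**Proof.** Since $f^*(e^{i(t+2\pi/3)})=\omega f^*(e^{it})$, the mean of $f^*$ is $0$, so $f(0)=0$. Let $\zeta_k=e^{it_k}$, $X_k=\zeta_k^3$. Then
$$e_k\zeta_k^2=r_k(1-xX_k),\qquad\overline{e_k}\zeta_k=r_k(X_k-x).$$
Group the sums (2) into the orbits $(\zeta_k\omega^j,e_k\omega^j)$, $j=0,1,2$, and use (5):
$$h'=\frac3{2\pi i}\sum_{k=1}^m\frac{r_k(1-xX_k)}{X_k-z^3},\qquad g'=\frac{3z}{2\pi i}\sum_{k=1}^m\frac{r_k(X_k-x)}{X_k-z^3}.$$
Write $1-xX_k=(1-xz^3)-x(X_k-z^3)$ and $X_k-x=(z^3-x)+(X_k-z^3)$. The last terms contribute multiples of $\sum r_k=0$. So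
$$h'=(1-xz^3)K(z^3),\quad g'=z(z^3-x)K(z^3),\quad K(X)=\frac3{2\pi i}\sum_{k=1}^m\frac{r_k}{X_k-X},$$
and $g'=a_xh'$. The $X_k$ are distinct, since the $t_k$ lie in an interval of length less than $\frac{2\pi}3$, and $r_k\ne0$; so $K\not\equiv0$. Finally $f_z(0)=h'(0)=K(0)$. $\square$

So a three-fold symmetric polygon with sides $r_kD(t_k)$, times in order, has dilatation $a_x$ as soon as $\sum r_k=0$; if it is simple, Lemma 1 applies. The normalization is governed by the number $\sum r_ke^{-3it_k}$.

## 6. Triangles glued to the sides of a convex hexagon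

This lemma guarantees that the larger polygon is simple, contains the hexagon and keeps its vertices. It is stated for varying data because Theorem B needs that.

**Lemma 3.** Let $H$ be a closed strictly convex hexagon with vertices $V_0,\dots,V_5$ in positive order (indices mod $6$), and $E_i=[V_i,V_{i+1}]$. Let $C_i$ be a compact subset of the open cone $\{\alpha(V_i-V_{i-1})+\beta(V_i-V_{i+1}):\alpha,\beta>0\}$. There is $\eta_0>0$ such that, for all $P_i=V_i+\eta_i\nu_i$ with $\nu_i\in C_i$, $0<\eta_i<\eta_0$, the triangles $\Delta_i=\operatorname{conv}(V_i,P_i,V_{i+1})$ are nondegenerate and satisfy: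

(a) $\Delta_i\cap H=E_i$;

(b) for $i\ne k$, $\Delta_i\cap\Delta_k$ consists of the common endpoint (if any) of $E_i,E_k$, even if $\Delta_i,\Delta_k$ come from different choices of data.

Consequently $V_0P_0V_1P_1\cdots V_5P_5$ is a simple closed polygon $\Gamma$ with interior
$$O=\operatorname{int}H\cup\bigcup_i(\operatorname{relint}E_i\cup\operatorname{int}\Delta_i).$$

**Proof.** **(a)** Let $L_i$ be the affine function that vanishes on the line $V_iV_{i+1}$ and is negative on $H\setminus E_i$. On $\nu_i=\alpha(V_i-V_{i-1})+\beta(V_i-V_{i+1})$ its linear part equals $-\alpha L_i(V_{i-1})>0$. So $L_i(P_i)>0$, the triangle is nondegenerate, and $L_i>0$ on $\Delta_i\setminus E_i$, while $L_i\le0$ on $H$. This gives (a).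

**(b)** If $E_i\cap E_k=\emptyset$, the two sides have positive distance, and small $\eta_0$ suffices. Otherwise let $k=i-1$. We have $\Delta_i\subset V_i+\operatorname{cone}(\nu_i,V_{i+1}-V_i)$ (closed cone). The vector $V_{i-1}-V_i$ is not in this cone: if $V_{i-1}-V_i=\lambda\nu_i+\mu(V_{i+1}-V_i)$ with $\lambda,\mu\ge0$, comparing coefficients of $V_i-V_{i-1}$ in the basis $V_i-V_{i-1}$, $V_i-V_{i+1}$ gives $-1=\lambda\alpha\ge 0$. The unit vectors in all these cones are the normalizations of $(1-\kappa)\nu+\kappa(V_{i+1}-V_i)$ with $\nu\in C_i$, $0\le\kappa\le1$. These vectors never vanish, because for $\kappa<1$ the coefficient of $V_i-V_{i-1}$ is positive. So the unit vectors form a compact set, and a fixed convex angular neighborhood $Q$ of the direction $V_{i-1}-V_i$ meets all the cones only at $0$. For $\eta_0$ small, $P_{i-1}$ is so close to $V_{i-1}$ that $\Delta_{i-1}-V_i=\operatorname{conv}(V_{i-1}-V_i,\,P_{i-1}-V_i,\,0)$ lies in $Q\cup\{0\}$. Hence $\Delta_{i-1}\cap\Delta_i=\{V_i\}$. No relation between the data of $\Delta_{i-1}$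 and of $\Delta_i$ was used.

**Consequences.** The two sides $[V_i,P_i],[P_i,V_{i+1}]$ lie in $\Delta_i$ and meet only at $P_i$; with (b), $\Gamma$ is simple. The set $O$ is open (near a point of $\operatorname{relint}E_i$ one half disc lies in $H$ and the other in $\Delta_i$), connected and bounded. By (a) and (b) the sides of $\Gamma$ are disjoint from $O$: a point of $[V_i,P_i]\cup[P_i,V_{i+1}]$ is on $\partial\Delta_i$ and not on $\operatorname{relint}E_i$, it can lie in $H$ only if it is $V_i$ or $V_{i+1}$, and in $\Delta_k$, $k\ne i$, only if it is a common endpoint. Since $\overline O=H\cup\bigcup\Delta_i$, removing $O$ leaves exactly $\Gamma$. So $O$ is open and relatively closed in $\mathbb C\setminus\Gamma$ and connected: it is a bounded component of $\mathbb C\setminus\Gamma$, hence the interior. $\square$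

## 7. The curve $D$ and the effect of splitting a side

Write $[A,B]=\operatorname{Im}(\overline AB)$. We have
$$D=e^{it}(e^{-3it}-x),\qquad D'=-ie^{it}(2e^{-3it}+x),\qquad D''=e^{it}(-4e^{-3it}+x).$$
Multiplying out, for instance $\overline DD'=-i(2-x^2+xe^{3it}-2xe^{-3it})$, gives
$$[D,D']=-(2-x^2-x\cos3t)<0,\quad[D,D'']=-3x\sin3t,\quad[D',D'']=-(8-x^2+2x\cos3t)<0. \tag{7}$$
So $\arg D$ and $\arg D'$ are strictly decreasing. Since $D=e^{-2it}(1-xe^{3it})$ and $D'=-ie^{-2it}(2+xe^{3it})$, where the brackets lie in a right half plane and have period $\frac{2\pi}3$, each argument changes by exactly $-\frac{4\pi}3$ over an interval of length $\frac{2\pi}3$.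

**Three functions.** For real $t,u$ write $D(u)=rD(t)+\tau D'(t)$, that is,
$$r=\frac{[D(u),D'(t)]}{[D(t),D'(t)]},\qquad\tau=\frac{[D(t),D(u)]}{[D(t),D'(t)]},$$
and set
$$G(t,u)=1-r,\qquad\ell(t,u)=e^{-3iu}-(r-3i\tau)e^{-3it},\qquad\chi(t,u)=\frac{\ell(t,u)}{G(t,u)}\ \text{ where }G\ne0.$$
They are invariant under $(t,u)\mapsto(t+\frac{2\pi}3,u+\frac{2\pi}3)$. Their meaning: if a side $D(t)$ is changed to $D(t)+\rho D(u)$, then to first order its coefficient becomes $1+\rho r$ and its time $t+\rho\tau$. If the new side $-\rho D(u)$ is added to compensate, the coefficient sum drops by $\rho G$ and the sum $\sum r_ke^{-3it_k}$ drops by $\rho\ell$, to first order.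

**The limit $u\to t$.** Write $D''=\alpha D+\beta D'$. Then $\alpha=-\frac{[D',D'']}{[D,D']}<0$ and $\beta=\frac{[D,D'']}{[D,D']}$. With $u=t+\eta$, Taylor expansion gives $r=1+\frac12\alpha\eta^2+O(\eta^3)$, $\tau=\eta+\frac12\beta\eta^2+O(\eta^3)$. Hence $G=-\frac12\alpha\eta^2+O(\eta^3)$ and, since the terms of order $0$ and $1$ cancel, $\ell=\frac12\eta^2e^{-3it}(-9-\alpha+3i\beta)+O(\eta^3)$. By (7), with $c=\cos3t$,
$$-\alpha=\frac{8-x^2+2xc}{2-x^2-xc},\qquad-9-\alpha+3i\beta=\frac{-10+8x^2+11xc+9ix\sin3t}{2-x^2-xc},$$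
and $11xc+9ix\sin3t=x(10e^{3it}+e^{-3it})$. Therefore
$$\chi(t,u)\to\chi_0(t):=-\frac{(10-8x^2)e^{-3it}-10x-xe^{-6it}}{8-x^2+2x\cos3t}\qquad(u\to t). \tag{8}$$

## 8. A hexagon inside dodecagons

**Parameters.** Fix $t_1=-\frac{5\pi}{18}$, $t_2=-\frac\pi{18}$. Then $e^{-3it_1}=e^{5\pi i/6}$, $e^{-3it_2}=e^{i\pi/6}$, $t_2-t_1=\frac{2\pi}9$. Both exponentials have imaginary part $\frac12$. Let $\psi=\arg D(t_1)-\arg D(t_2)>0$ (continuous branch of $\arg D$), and assume
$$\tfrac\pi3<\psi<\pi. \tag{9}$$

**The hexagon $H$.** Apply Lemma 2 with $m=2$, times $t_1,t_2$, coefficients $r_1=1$, $r_2=-1$. Write $q_0=b_0$, $q_1=q_0+D(t_1)$, so $\omega q_0=q_1-D(t_2)$. The vertices are $V_{2n}=\omega^nq_0$, $V_{2n+1}=\omega^nq_1$. The turning angles at $V_1$ and $V_2$ are, mod $2\pi$,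
$$\arg\frac{-D(t_2)}{D(t_1)}=\pi-\psi,\qquad\arg\frac{\omega D(t_1)}{-D(t_2)}=\psi-\tfrac\pi3.$$
By (9) both lie in $(0,\pi)$, and they add up to $\frac{2\pi}3$. By symmetry all turns are to the left, with total $2\pi$. Such a polygon is strictly convex: measured from one side, the directions of the following sides turn increasingly from $0$ to $2\pi$, so the heights of the successive vertices over the line of that side start at $0$, first increase, then decrease, and return to $0$; hence all other vertices lie strictly to the left of that line. Each of the six sides is therefore a side of the convex hull of the six vertices, and the polygon is the boundary of the hull. It bounds a positively oriented convex hexagon $H$, and Lemma 1 gives a univalent $f_H$ onto $\operatorname{int}H$. In particular $0=f_H(0)\in\operatorname{int}H$. By (6), $(f_H)_z(0)=\frac3{2\pi i}S_H$ with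
$$S_H=e^{-3it_1}-e^{-3it_2}=-\sqrt3.$$

**The dodecagons $T$.** Put $\theta_2^*=t_2-t_1=\frac{2\pi}9$, $\theta_1^*=\frac{2\pi}3-(t_2-t_1)=\frac{4\pi}9$. For $0<\theta_j<\theta_j^*$ and small $\rho_j>0$ let
$$p_1=q_1+\rho_2D(t_2-\theta_2),\qquad p_0=q_0-\rho_1D(t_1-\theta_1),\qquad P_{2n}=\omega^np_0,\quad P_{2n+1}=\omega^np_1.$$

**Step 1: $T$ is simple and contains $H$.** We check the cones of Lemma 3. Here $V_1-V_0=D(t_1)$, $V_1-V_2=D(t_2)$, $V_0-V_{-1}=\omega^{-1}(\omega q_0-q_1)=-D(t_2-\frac{2\pi}3)$, $V_0-V_1=-D(t_1)$. Over $[t_1,t_2]$ the argument of $D$ decreases by $\psi<\pi$, and over $[t_2-\frac{2\pi}3,t_1]$ by $\frac{4\pi}3-\psi<\pi$. So $D(t_2-\theta_2)$ and $-D(t_1-\theta_1)$ lie in the open cones at $V_1$ and $V_0$. Hence for small $\rho_j$, uniformly for $\theta_j$ in compact subsets of $(0,\theta_j^*)$, the polygon $T=V_0P_0V_1P_1\cdots V_5P_5$ is simple, its interior contains $\operatorname{int}H$, and **all vertices of $H$ are vertices of $T$**.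

**Step 2: the sides of $T$ in the form of Lemma 2.** Since $[D,D']\ne0$, the map $(r,\tau)\mapsto rD(\tau)$ is a local diffeomorphism near $(1,t_j)$. So for small $\rho_j$ there are unique $(r_j,\tau_j)$ near $(1,t_j)$, analytic in $(\rho_j,\theta_j)$, with
$$D(t_j)+\rho_jD(t_j-\theta_j)=r_jD(\tau_j),\qquad j=1,2, \tag{10}$$
and $r_j=1$, $\tau_j=t_j$ at $\rho_j=0$. The sides $p_0\to q_1\to p_1\to\omega q_0\to\omega p_0$ are
$$r_1D(\tau_1),\quad\rho_2D(t_2-\theta_2),\quad-r_2D(\tau_2),\quad-\rho_1D(t_1-\theta_1+\tfrac{2\pi}3). \tag{11}$$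
At $\rho_j=0$ we have $t_1<t_2-\theta_2<t_2<t_1-\theta_1+\frac{2\pi}3<t_1+\frac{2\pi}3$, by the choice of $\theta_j^*$. So for small $\rho_j$ (uniformly for $\theta_j$ in compact subsets)
$$\tau_1<t_2-\theta_2<\tau_2<t_1-\theta_1+\tfrac{2\pi}3<\tau_1+\tfrac{2\pi}3.$$
Thus $T$ is a polygon as in Lemma 2 with $m=4$, $b_0=p_0$, *provided* the sum of its coefficients vanishes.

**Step 3: the two conditions.** Put
$$g_j=1+\rho_j-r_j,\qquad\sigma_j=e^{-3it_j}+\rho_je^{-3i(t_j-\theta_j)}-r_je^{-3i\tau_j}.$$
The coefficient sum in (11) is $r_1+\rho_2-r_2-\rho_1=g_2-g_1$. The sum in (6) is $S_T=S_H+\sigma_2-\sigma_1$. So we want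
$$g_1=g_2,\qquad\operatorname{Im}(\sigma_2-\sigma_1)=0,$$
the first for the dilatation and the second so that $S_T$ is real, like $S_H$. Both $g_j,\sigma_j$ vanish at $\rho_j=0$. Differentiating (10) at $\rho_j=0$: if $D(t_j-\theta_j)=rD(t_j)+\tau D'(t_j)$, then $\partial_\rho r_j=r$, $\partial_\rho\tau_j=\tau$. Hence
$$\partial_\rho g_j|_{\rho=0}=G(t_j,t_j-\theta_j),\qquad\partial_\rho\sigma_j|_{\rho=0}=\ell(t_j,t_j-\theta_j). \tag{12}$$
To first order the first condition is $\rho_1G_1=\rho_2G_2$, and then $\operatorname{Im}(\sigma_2-\sigma_1)\approx\rho_1G_1\operatorname{Im}(\chi_2-\chi_1)$. The whole question is the sign of $\operatorname{Im}(\chi_2-\chi_1)$. (If $x$ were $0$, (8) would give $\chi_0(t_j)=-\frac54e^{-3it_j}$, with equal imaginary parts $-\frac58$, and the limit $\theta_j\to0$ would give no sign. This is why $x>0$.)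

## 9. Proof of Theorem A: a sign change

Take $x=\frac12$.

**Step 1: verify (9) and bound the turning of $D'$.** On $[t_1,t_2]$ we have $-3t\in[\frac\pi6,\frac{5\pi}6]$, so $e^{-3it}-\frac12$ and $2e^{-3it}+\frac12$ lie in the upper half plane. Up to positive factors (multiply numerator by the conjugate of the denominator),
$$\frac{e^{-3it_1}-\frac12}{e^{-3it_2}-\frac12}\sim-1+2\sqrt3\,i,\qquad\frac{2e^{-3it_1}+\frac12}{2e^{-3it_2}+\frac12}\sim-\tfrac74+2\sqrt3\,i,$$
with arguments $\pi-\arctan(2\sqrt3)$ and $\pi-\arctan(8\sqrt3/7)$. Since $\tan60^\circ=\sqrt3<\frac{8\sqrt3}7<2\sqrt3<2+\sqrt3=\tan75^\circ$, both lie in $(105^\circ,120^\circ)$. The factor $e^{it}$ in $D$ and $D'$ subtracts $t_2-t_1=40^\circ$. So $\psi\in(65^\circ,80^\circ)$, which gives (9), and the clockwise turning of $D'$ over $[t_1,t_2]$ also lies in $(65^\circ,80^\circ)$. As the total over length $\frac{2\pi}3$ is $240^\circ$, the clockwise turning of $D'$ over $[t_2-\frac{2\pi}3,t_1]$ lies in $(160^\circ,175^\circ)$. Both are less than $\pi$.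

**Step 2: $G>0$.** For $0<\theta\le\theta_j^*$,
$$G(t_j,t_j-\theta)=\frac{[D(t_j)-D(t_j-\theta),D'(t_j)]}{[D(t_j),D'(t_j)]}=\frac{\int_{t_j-\theta}^{t_j}[D'(v),D'(t_j)]\,dv}{[D(t_j),D'(t_j)]}>0.$$
Indeed $[t_j-\theta_j^*,t_j]$ is $[t_1,t_2]$ for $j=2$ and $[t_2-\frac{2\pi}3,t_1]$ for $j=1$; there $D'$ turns clockwise by less than $\pi$, so the integrand is negative for $v<t_j$, and the denominator is negative by (7). Put $\chi_j(\theta)=\chi(t_j,t_j-\theta)$, continuous on $(0,\theta_j^*]$.

**Step 3: the sign for small $\theta_1,\theta_2$ is positive.** With $x=\frac12$ the numerator in (8) is $8e^{-3it}-5-\frac12e^{-6it}$ and the denominator is $\frac{31}4+\cos3t$. Since $\operatorname{Im}e^{-6it_2}=\frac{\sqrt3}2$, $\operatorname{Im}e^{-6it_1}=-\frac{\sqrt3}2$, $\cos3t_2=\frac{\sqrt3}2$, $\cos3t_1=-\frac{\sqrt3}2$,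
$$\operatorname{Im}\chi_2\to-\frac{4-\frac{\sqrt3}4}{\frac{31}4+\frac{\sqrt3}2}=-\frac{16-\sqrt3}{31+2\sqrt3},\qquad\operatorname{Im}\chi_1\to-\frac{16+\sqrt3}{31-2\sqrt3}$$
as $\theta_1,\theta_2\to0$. Hence $\operatorname{Im}(\chi_2-\chi_1)\to\frac{2(32\sqrt3+31\sqrt3)}{961-12}=\frac{126\sqrt3}{949}>0$.

**Step 4: the sign at $\theta_j=\theta_j^*$ is negative.** Here $t_2-\theta_2^*=t_1$ and $t_1-\theta_1^*=t_2-\frac{2\pi}3$, so $\operatorname{Im}e^{-3i(t_j-\theta_j^*)}=\frac12=\operatorname{Im}e^{-3it_j}$. With $r,\tau$ belonging to $t=t_j$, $u=t_j-\theta_j^*$, we get $\operatorname{Im}\ell=\frac12(1-r)+3\tau\operatorname{Re}e^{-3it_j}$, so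
$$\operatorname{Im}\chi_2(\theta_2^*)=\tfrac12+\tfrac{3\sqrt3}2\,\frac\tau G,\qquad\operatorname{Im}\chi_1(\theta_1^*)=\tfrac12-\tfrac{3\sqrt3}2\,\frac\tau G,$$
each with its own $\tau,G$. Here $G>0$. Also $\tau=[D(t_j),D(t_j-\theta_j^*)]/[D(t_j),D'(t_j)]<0$: the numerator is positive because $D(t_j-\theta_j^*)$ is counterclockwise from $D(t_j)$ by the angle $\psi$ ($j=2$) or $\frac{4\pi}3-\psi$ ($j=1$), both in $(0,\pi)$, and the denominator is negative. So $\operatorname{Im}\chi_2(\theta^*_2)<\frac12<\operatorname{Im}\chi_1(\theta_1^*)$.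

**Step 5: a path.** By continuity choose a small $\delta>0$ (with $2\delta<\theta_j^*$), and let $(\theta_1,\theta_2)(\lambda)$, $0\le\lambda\le1$, be the straight path from $(\delta,\delta)$ to $(\theta_1^*-\delta,\theta_2^*-\delta)$, such that $\operatorname{Im}(\chi_2(\theta_2)-\chi_1(\theta_1))$ is positive at $\lambda=0$ and negative at $\lambda=1$. On this path $\theta_j\in[\delta,\theta_j^*-\delta]$, and $G_j:=G(t_j,t_j-\theta_j(\lambda))\ge c$ for some $c>0$. Put $\ell_j=\ell(t_j,t_j-\theta_j(\lambda))$.

**Step 6: solve $g_1=g_2$ along the path.** By (12), analyticity and compactness there is $\rho^\circ>0$ with $\partial_\rho g_2\ge c/2$ for $0\le\rho\le\rho^\circ$ and all $\lambda$, and, uniformly in $\lambda$, $g_j=\rho(G_j+O(\rho))$, $\sigma_j=\rho(\ell_j+O(\rho))$. Let $\rho_1=\varepsilon>0$. For small $\varepsilon$, $0<g_1(\varepsilon,\theta_1(\lambda))<c\rho^\circ/2\le g_2(\rho^\circ,\theta_2(\lambda))$ for all $\lambda$. As $g_2$ is strictly increasing in $\rho$ from $0$, the equation $g_2(\rho_2,\theta_2(\lambda))=g_1(\varepsilon,\theta_1(\lambda))$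 has a unique solution $\rho_2=\rho_2(\varepsilon,\lambda)\in(0,\rho^\circ)$. It is continuous in $\lambda$ by the implicit function theorem, and $\rho_2\le2g_1/c=O(\varepsilon)$. From $\rho_2(G_2+O(\rho_2))=\varepsilon(G_1+O(\varepsilon))$ we get $\rho_2/\varepsilon\to G_1/G_2$ uniformly as $\varepsilon\to0$.

**Step 7: the intermediate value theorem.** Uniformly in $\lambda$,
$$\varepsilon^{-1}\operatorname{Im}(\sigma_2-\sigma_1)\longrightarrow\frac{G_1}{G_2}\operatorname{Im}\ell_2-\operatorname{Im}\ell_1=G_1\operatorname{Im}\big(\chi_2(\theta_2)-\chi_1(\theta_1)\big)\qquad(\varepsilon\to0).$$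
For every sufficiently small $\varepsilon$ the left side is continuous in $\lambda$, positive at $\lambda=0$ and negative at $\lambda=1$, so it vanishes for some $\lambda$. Fix $\varepsilon$ so small that this holds, that for all $\lambda$ the polygon $T$ is simple with times ordered as in Section 8, and that $|\sigma_2-\sigma_1|<\sqrt3$. Fix a $\lambda$ with $\operatorname{Im}(\sigma_2-\sigma_1)=0$. Then $g_1=g_2$, and $S_T=-\sqrt3+\sigma_2-\sigma_1$ is real and negative.

**Step 8: conclusion.** By Lemmas 1 and 2 there are univalent harmonic $f_H,f_T$ with dilatation $a_{1/2}$, $f_H(0)=f_T(0)=0$, $f_H(U)=\operatorname{int}H$, and $f_T(U)=\Omega:=$ the interior of $T$. As $S_H,S_T<0$, the derivatives $\frac3{2\pi i}S_H$ and $\frac3{2\pi i}S_T$ are positive multiples of $i$. Put $F_H(z)=f_H(-iz)$, $F_T(z)=f_T(-iz)$. Then $F_z(0)>0$ for both, and, since $(-i)^3=i$, both have dilatation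
$$a_{1/2}(-iz)=\frac{-iz(2iz^3-1)}{2-iz^3}=\frac{z(2z^3+i)}{2-iz^3}=a(z).$$
The domain $\Omega$ is a bounded Jordan domain, hence simply connected with locally connected boundary, and $0\in\operatorname{int}H\subset\Omega$. We check the properties for both maps.

* (i) $F(0)=0$, $F_z(0)>0$, $F_H(U)=\operatorname{int}H\subset\Omega$, $F_T(U)=\Omega$.
* (ii) Off a finite set the unrestricted limits exist and are vertices of $H$, respectively of $T$ (Lemma 1). All of these are vertices of $T=\partial\Omega$.
* (iii) $F^*$ is a step function, so its one-sided limits exist everywhere.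
* (iv) By Lemma 1 the cluster set at a jump is the segment joining the one-sided limits; at all other points it is a single point.

Since $\operatorname{int}H\ne\Omega$ by Lemma 3, $F_H\ne F_T$. This proves Theorem A, and the uniqueness claim of Open problem 2.5 is false. $\blacksquare$

## 10. Proof of Theorem B: a curve of corner positions

In Theorem A the two polygons share the vertices of $H$. For a one-parameter family we move the outer corners $P_i$ of a dodecagon along a curve on which dilatation and normalization stay fixed. The moving corners must not enter each other's polygons; this will hold if each corner moves in a direction that is a positive combination of its incoming and outgoing side directions. We therefore choose the parameters so that such a motion exists.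

**Step 1: choice of $x$ and $\theta$.** Keep $t_1,t_2$ and let $x\to0^+$. Then $\psi\to2(t_2-t_1)=\frac{4\pi}9$, so (9) holds for small $x$. By Section 7, $G(t,t+\eta)=\eta^2\hat G(x,t,\eta)$ and $\ell(t,t+\eta)=\eta^2\hat\ell(x,t,\eta)$ with $\hat G,\hat\ell$ real-analytic and $\hat G(0,t,0)=-\frac12\alpha=2$. So $G>0$ for small $x$ and small $|\eta|\ne0$, and $\chi(t,t+\eta)$ is real-analytic in $(x,t,\eta)$ near $x=\eta=0$. For $x=0$, $\eta=-\theta$ we have $D=e^{-2it}$, $D'=-2ie^{-2it}$, so $e^{2i\theta}=r-2i\tau$, that is, $r=\cos2\theta$, $\tau=-\frac12\sin2\theta$, and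
$$\chi=e^{-3it}\,\frac{e^{3i\theta}-\cos2\theta-\frac{3i}2\sin2\theta}{2\sin^2\theta}=-\tfrac54e^{-3it}(1+i\theta)+O(\theta^2),$$
because $\cos3\theta-\cos2\theta=-\frac52\theta^2+O(\theta^4)$ and $\sin3\theta-\frac32\sin2\theta=-\frac52\theta^3+O(\theta^5)$. Hence, by analyticity, $\chi(t,t+\eta)=\chi_0(t)+\frac{5i}4\eta e^{-3it}+O(\eta^2+x|\eta|)$. At $x=0$ we have $\chi_0=-\frac54e^{-3it}$, with derivative $\frac{15i}4e^{-3it}$, so $\chi_0(t_j-\theta)=\chi_0(t_j)-\frac{15i}4\theta e^{-3it_j}+O(\theta^2+x\theta)$. Therefore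
$$\chi(t_j,t_j-\theta)=\chi_0(t_j)-\tfrac{5i}4\theta e^{-3it_j}+O(\theta^2+x\theta),\qquad\chi(t_j-\theta,t_j)=\chi_0(t_j)-\tfrac{5i}2\theta e^{-3it_j}+O(\theta^2+x\theta).$$
From (8), with the values of $\operatorname{Im}e^{-6it_j}$ and $\cos3t_j$ from Section 9,
$$\operatorname{Im}(\chi_0(t_2)-\chi_0(t_1))=\tfrac12\left\{\frac{10-8x^2+\sqrt3x}{8-x^2-\sqrt3x}-\frac{10-8x^2-\sqrt3x}{8-x^2+\sqrt3x}\right\}=\tfrac{9\sqrt3}{32}x+O(x^2).$$
Put $\theta=\frac{3x}{20}$ and
$$A=\operatorname{Im}[\chi(t_2,t_2-\theta)-\chi(t_1,t_1-\theta)],\qquad B=\operatorname{Im}[\chi(t_2-\theta,t_2)-\chi(t_1-\theta,t_1)].$$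
Since $e^{-3it_2}-e^{-3it_1}=\sqrt3$, we get $\frac A{\sqrt3x}\to\frac9{32}-\frac6{32}>0$ and $\frac B{\sqrt3x}\to\frac9{32}-\frac{12}{32}<0$ as $x\to0^+$. **Fix** $x>0$ so small that $A>0>B$, (9) holds, $\theta<\min(\theta_1^*,\theta_2^*)$, and $G>0$ at the four pairs $(t_j,t_j-\theta)$, $(t_j-\theta,t_j)$.

**Step 2: the base polygon.** Let $\theta_1=\theta_2=\theta$, $\rho_1=\varepsilon$, and let $\rho_2=\rho_2(\varepsilon)>0$ solve $g_2=g_1$. By (12) and $G>0$ this is possible for small $\varepsilon$, with $\rho_2\sim\varepsilon\,G(t_1,t_1-\theta)/G(t_2,t_2-\theta)$. This gives a dodecagon $T_*$ with corner positions $\mathbf P_*=(p_0,p_1)$, and $S_*:=S_{T_*}\to-\sqrt3$ as $\varepsilon\to0$. For $\mathbf P=(p_0,p_1)$ near $\mathbf P_*$, with $q_0,q_1$ fixed, the four sides of $p_0\to q_1\to p_1\to\omega q_0\to\omega p_0$ are uniquely $r_kD(\tau_k)$ with $(r_k,\tau_k)$ near those of $T_*$ and analytic in $\mathbf P$, because the coefficients at $T_*$ are nonzero and $[D,D']\ne0$. Put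
$$\mathcal G(\mathbf P)=\sum r_k,\qquad S(\mathbf P)=\sum r_ke^{-3i\tau_k},\qquad\Theta=\arg S.$$
Then $\mathcal G(\mathbf P_*)=0$. We want to move in the set where $\mathcal G=0$ (the dilatation stays $a_x$) and $\Theta$ is constant (the normalization stays).

**Step 3: first variations.** If a side $r_*D(\tau_*)$ changes by $\delta e=\alpha D(\tau_*)+\beta D'(\tau_*)$, then to first order $\delta r=\alpha$, $r_*\delta\tau=\beta$, so $\delta(re^{-3i\tau})=(\alpha-3i\beta)e^{-3i\tau_*}$. Moving $p_1$ by $v$ changes the side $p_1-q_1$ by $v$ and the side $\omega q_0-p_1$ by $-v$. Moving $p_0$ by $v$ changes $q_1-p_0$ by $-v$ and $\omega p_0-\omega q_0$ by $\omega v$. Let $n^-,n^+$ denote the directions of the incoming and outgoing sides at a corner. By (11), with $\tau_1,\tau_2$ now the values in (10), they are $D(t_2-\theta)$, $-D(\tau_2)$ at $p_1$ and $-D(t_1-\theta)$, $D(\tau_1)$ at $p_0$. For instance, move $p_1$ by $D(t_2-\theta)$: the first side contributes $1$ to $\delta\mathcal G$ and $e^{-3i(t_2-\theta)}$ to $\delta S$; the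 second changes by $-D(t_2-\theta)=-rD(\tau_2)-\tau D'(\tau_2)$ and contributes $-r$ and $-(r-3i\tau)e^{-3i\tau_2}$. The totals are $G(\tau_2,t_2-\theta)$ and $\ell(\tau_2,t_2-\theta)$. If $p_1$ moves by $-D(\tau_2)$, the second side contributes $1$ and $e^{-3i\tau_2}$, and the first changes by $-D(\tau_2)$, expanded at $t_2-\theta$. If $p_0$ moves by $-D(t_1-\theta)$, the side $q_1-p_0$ changes by $D(t_1-\theta)$, expanded at $\tau_1$, and the side $\omega p_0-\omega q_0$ changes by $-D(t_1-\theta+\frac{2\pi}3)$, contributing $-1$ and $-e^{-3i(t_1-\theta)}$. If $p_0$ moves by $D(\tau_1)$, the first of these sides contributes $-1$ and $-e^{-3i\tau_1}$, and the second changes by $D(\tau_1+\frac{2\pi}3)$, expanded at $t_1-\theta+\frac{2\pi}3$. With the $\frac{2\pi}3$-shift invariance of $G,\ell$ this gives: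

| move | $\delta\mathcal G$ | $\delta S$ |
|---|---|---|
| $p_1$ by $D(t_2-\theta)$ (along $n^-$) | $G(\tau_2,t_2-\theta)$ | $\ell(\tau_2,t_2-\theta)$ |
| $p_1$ by $-D(\tau_2)$ (along $n^+$) | $G(t_2-\theta,\tau_2)$ | $\ell(t_2-\theta,\tau_2)$ |
| $p_0$ by $-D(t_1-\theta)$ (along $n^-$) | $-G(\tau_1,t_1-\theta)$ | $-\ell(\tau_1,t_1-\theta)$ |
| $p_0$ by $D(\tau_1)$ (along $n^+$) | $-G(t_1-\theta,\tau_1)$ | $-\ell(t_1-\theta,\tau_1)$ |

**Step 4: a positive combination in the kernel.** As $\varepsilon\to0$, $\tau_j\to t_j$ and $S_*\to-\sqrt3$. Since $\delta\Theta=\operatorname{Im}(\delta S/S_*)$ and $\ell=G\chi$, the four vectors $(\delta\mathcal G,\delta\Theta)$ converge to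
$$G_2^a\big(1,-\tfrac{m_2^a}{\sqrt3}\big),\quad G_2^b\big(1,-\tfrac{m_2^b}{\sqrt3}\big),\quad-G_1^a\big(1,-\tfrac{m_1^a}{\sqrt3}\big),\quad-G_1^b\big(1,-\tfrac{m_1^b}{\sqrt3}\big),$$
where $G_j^a=G(t_j,t_j-\theta)$, $G_j^b=G(t_j-\theta,t_j)$, $m_j^a=\operatorname{Im}\chi(t_j,t_j-\theta)$, $m_j^b=\operatorname{Im}\chi(t_j-\theta,t_j)$. So $m_2^a-m_1^a=A>0$ and $m_2^b-m_1^b=B<0$. Choose $\lambda\in(0,1)$ with $\lambda A+(1-\lambda)B=0$. The positive weights $\frac\lambda{G_2^a},\frac{1-\lambda}{G_2^b},\frac\lambda{G_1^a},\frac{1-\lambda}{G_1^b}$ give a vanishing combination: the first components cancel, and the second give $-\frac1{\sqrt3}(\lambda A+(1-\lambda)B)=0$. The vectors span $\mathbb R^2$ because $A\ne0$. Thus $0$ is interior to their convex hull: otherwise a nonzero linear functional would be $\ge0$ on all four, hence $0$ on all four by the vanishing positive combination, contradicting that they span. Being interior to the hull is an open condition, so it holds for the actual four vectors once $\varepsilon$ is small.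

Let $C_i$ be compact neighborhoods, inside the open cones of Lemma 3, of the vectors $-\omega^nD(t_1-\theta)$ ($i=2n$) and $\omega^nD(t_2-\theta)$ ($i=2n+1$), and let $\eta_0$ be the number from Lemma 3. **Fix** $\varepsilon$ so small that the hull condition holds, the times are ordered as in Section 8, and $\varepsilon,\rho_2(\varepsilon)<\eta_0$. Then Lemma 3 applies to all apexes in a neighborhood of those of $T_*$.

Call the actual vectors $x_1,\dots,x_4$. As $0$ is interior to their hull, they span $\mathbb R^2$, and for small $\eta>0$ we have $-\eta\sum x_k=\sum c_kx_k$ with $c_k\ge0$, so $\sum(c_k+\eta)x_k=0$ with strictly positive weights. Hence $d(\mathcal G,\Theta)$ has rank $2$ at $\mathbf P_*$, and its kernel contains some $(v_0,v_1)$ with each $v_j$ a *positive* combination of $n^-,n^+$ at $p_j$. By the implicit function theorem there is a $C^1$ curve $\mathbf P(s)=(p_0(s),p_1(s))$, $0\le s\le s_1$, with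
$$\mathbf P(0)=\mathbf P_*,\quad\mathbf P'(0)=(v_0,v_1),\quad\mathcal G(\mathbf P(s))=0,\quad\Theta(\mathbf P(s))=\Theta(\mathbf P_*).$$
Let $P_i(s)$ be the corresponding apexes and $v^{(i)}=P_i'(0)$, which are the $v_j$ rotated by powers of $\omega$. For $s_1$ small, Lemma 3 applies to the polygons $T(s)$, with triangles $\Delta_i(s)$, and the times stay ordered. By Lemmas 1 and 2 we get univalent $f_s$ with dilatation $a_x$, onto $\operatorname{int}T(s)$ (the interior of $T(s)$), with $f_s(0)=0$ and $(f_s)_z(0)=\frac3{2\pi i}S(\mathbf P(s))\ne0$, whose argument is independent of $s$.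

**Step 5: separation.** We show that for small $s_1$ and $s\ne s'$, $P_i(s)$ is not in the closed region $H\cup\bigcup_k\Delta_k(s')$ of $T(s')$. First, $\Delta_i(s')\subset P_i(s')+K_{s'}$ with $K_{s'}=\operatorname{cone}(-n^-,n^+)$ (closed cone, directions at $P_i(s')$). Also $P_i(s)-P_i(s')=(s-s')(v^{(i)}+o(1))$ uniformly as $s_1\to0$, and $v^{(i)}=\alpha n^-+\beta n^+$ with $\alpha,\beta>0$, where $n^-,n^+$ are taken at $P_i(0)$ and are linearly independent. In terms of $-n^-,n^+$ the coefficients of $v^{(i)}$ are $(-\alpha,\beta)$ and those of $-v^{(i)}$ are $(\alpha,-\beta)$. So neither lies in the closed cone $K_0$, and directions near $\pm v^{(i)}$ do not lie in $K_{s'}$ for small $s'$. Hence $P_i(s)\notin\Delta_i(s')$. By Lemma 3(a), $P_i(s)\notin H$, since $P_i(s)\in\Delta_i(s)\setminus E_i$. By Lemma 3(b) for different data, $P_i(s)\notin\Delta_k(s')$ for $k\ne i$.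

**Step 6: the domain.** We build one Jordan domain that has all the points $V_i$ and $P_i(s)$ on its boundary. Let $o_i$ be the midpoint of $E_i$ and $d_i=P_i(0)-o_i$, which is not parallel to $E_i$. For $s_1$ small, the projection of $P_i(s)$ along $d_i$ to the line of $E_i$ is near $o_i$, so it lies in $\operatorname{relint}E_i$. Hence
$$\Delta_i(s)=\{e+td_i:\ e\in E_i,\ 0\le t\le\varphi_{i,s}(e)\}$$
with a tent function $\varphi_{i,s}$ that is piecewise linear, zero at the ends of $E_i$, positive inside, and jointly continuous in $(s,e)$. Let $\varphi_i=\max_{0\le s\le s_1}\varphi_{i,s}$; it is continuous, zero at the ends and positive inside. Every point $e+\varphi_i(e)d_i$ lies in some $\Delta_i(s)$. So by Lemma 3(b), for different choices of data, the graphs $\{e+\varphi_i(e)d_i:e\in E_i\}$, $0\le i\le5$, are arcs from $V_i$ to $V_{i+1}$ that meet only at common endpoints. They form a Jordan curve $J$. Put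
$$\Omega=\operatorname{int}H\cup\bigcup_i\{e+td_i:\ e\in\operatorname{relint}E_i,\ 0\le t<\varphi_i(e)\}=\bigcup_{0\le s\le s_1}\operatorname{int}T(s).$$
The second equality holds because $\operatorname{relint}E_i\cup\operatorname{int}\Delta_i(s)=\{e+td_i:e\in\operatorname{relint}E_i,\ 0\le t<\varphi_{i,s}(e)\}$ and the maximum is attained. The set $\Omega$ is open, bounded, and connected, as all $\operatorname{int}T(s)$ contain $\operatorname{int}H$. It is disjoint from $J$: a point $e+\varphi_i(e)d_i$ is not in $\operatorname{int}H$ by Lemma 3(a), not in the $i$-th piece because its coordinates $(e,t)$ are unique and $t=\varphi_i(e)$, and not in the $k$-th piece, $k\ne i$, by Lemma 3(b), since that piece contains no endpoint of $E_k$. The closure of $\Omega$ is $H\cup\bigcup_i\{e+td_i:e\in E_i,\ 0\le t\le\varphi_i(e)\}$, so $\overline\Omega\setminus\Omega=J$. Hence $\Omega$ is open and relatively closed in $\mathbb C\setminus J$, connected and bounded: it is the interior of $J$, a bounded Jordan domain containing $0$.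

Each $V_i$ lies on every $T(s)$, so $V_i\notin\Omega$. By Step 5, $P_i(s)\notin\operatorname{int}T(s')$ for $s'\ne s$, and this holds trivially for $s'=s$; so $P_i(s)\notin\Omega$. All these points lie in $\overline\Omega$, hence on $\partial\Omega$.

**Step 7: conclusion.** Let $\theta_0=\arg(f_s)_z(0)$, the same for all $s$. The maps $F_s(z)=f_s(e^{-i\theta_0}z)$ are univalent solutions of (1) with the common dilatation $a(z)=a_x(e^{-i\theta_0}z)$, a Blaschke product of degree $4$. They satisfy $F_s(0)=0$, $(F_s)_z(0)>0$ and $F_s(U)=\operatorname{int}T(s)\subset\Omega$, which is (i). Off a finite set their unrestricted boundary limits are vertices of $T(s)$, that is, points $V_i$ or $P_i(s)$, all on $\partial\Omega$; this is (ii). Properties (iii) and (iv) follow from Lemma 1, as in Section 9. By Step 5 the closures of the images $\operatorname{int}T(s)$ are pairwise different, so the $F_s$, $0\le s\le s_1$, are pairwise distinct. $\blacksquare$
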